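\title{Rearrangement invariant spaces with numerical index one}

\begin{abstract}
We prove that a real or complex rearrangement invariant space on $[0,1]$, separable or not, has numerical index one if and only if it is $L_1[0,1]$ or $L_\infty[0,1]$ with the usual norm. The proof tests the identity $\max_{|\theta|=1}\|\mathrm{Id}+\theta T\|=1+\|T\|$ only on two explicit one-parameter families of rank-one operators and shows that it forces the fundamental function of the space to be $t$ or $1$. Consequently the same two spaces are the only rearrangement invariant spaces with the Daugavet property or the alternative Daugavet property. Examples show that both families are needed and that the result cannot be improved to a uniform gap.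
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $X$ be a real or complex Banach space with closed unit ball $B_X$ and dual $X^*$, let $L(X)$ be the space of bounded linear operators on $X$, and let $\mathbb T$ be the set of scalars of modulus one. For $T\in L(X)$ and $\theta\in\mathbb T$ the triangle inequality gives $\|\mathrm{Id}+\theta T\|\le 1+\|T\|$. We are interested in equality for the best choice of $\theta$:
\begin{equation}\label{eq:N}
\max_{\theta\in\mathbb T}\|\mathrm{Id}+\theta T\|=1+\|T\|.
\end{equation}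
(The maximum exists because $\mathbb T$ is compact.) Identity \eqref{eq:N} says that some unit vector $x$ almost attains the norm of $T$ while $x$ and $\theta Tx$ add up with almost no loss, so that one functional almost norms both. The space $X$ has \emph{numerical index one} if \eqref{eq:N} holds for every $T\in L(X)$. Equivalently,
\[
\|T\|=\sup\{|x^*(Tx)| : x\in X,\ x^*\in X^*,\ \|x\|=\|x^*\|=x^*(x)=1\}
\]
for every $T\in L(X)$; we work only with \eqref{eq:N}. The space $X$ has the \emph{alternative Daugavet property} if \eqref{eq:N} holds for every rank-one $T$, and the \emph{Daugavet property} if $\|\mathrm{Id}+T\|=1+\|T\|$ for every rank-one $T$.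

We write $|A|$ for the Lebesgue measure of $A\subset[0,1]$, $\int$ for $\int_0^1$, and $L_p$ for $L_p[0,1]$. A \emph{measure-preserving bijection} is a bijection $\tau$ of $[0,1]$ such that $E$ is measurable if and only if $\tau(E)$ is, and then $|\tau(E)|=|E|$.

\begin{definition}\label{def:ri}
A \emph{rearrangement invariant (r.i.) space} on $[0,1]$ is a Banach space $X$ of equivalence classes of integrable scalar functions on $[0,1]$ such that:
\begin{itemize}
\item[(a)] if $f$ is measurable, $g\in X$ and $|f|\le|g|$ a.e., then $f\in X$ and $\|f\|_X\le\|g\|_X$;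
\item[(b)] the \emph{K\"othe dual} $X'$, which consists of the measurable $g$ with $\int|fg|<\infty$ for all $f\in X$ and carries the norm $\|g\|_{X'}=\sup\{\int|fg| : f\in B_X\}$, is norming: $\|f\|_X=\sup\{|\int fg| : g\in B_{X'}\}$ for every $f\in X$;
\item[(c)] $L_\infty\subset X\subset L_1$ with contractive inclusions, that is, $\|f\|_1\le\|f\|_X$ for $f\in X$ and $\|f\|_X\le\|f\|_\infty$ for $f\in L_\infty$;
\item[(d)] if $\tau$ is a measure-preserving bijection and $f$ is measurable, then $f\in X$ if and only if $f\circ\tau\in X$, and in this case $\|f\circ\tau\|_X=\|f\|_X$.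
\end{itemize}
\end{definition}

In \cite{handout} r.i.\ spaces are defined in the separable case, with the requirement that $X'$ coincide with $X^*$ in place of (b). Condition (b) is the convention we adopt in the general, possibly nonseparable, case, so that $L_\infty$ is an r.i.\ space.

By (c), $L_1$ is the largest r.i.\ space and $L_\infty$ the smallest. It is known that both have numerical index one, and $L_2$, in the middle of the scale, does not; Section~\ref{sec:extreme} recalls why. The following problem comes from \cite{handout}: \emph{are $L_1$ and $L_\infty$ the only r.i.\ spaces with numerical index one?} Precisely, does every r.i.\ space on $[0,1]$ with numerical index one coincide, as a set and with equal norms, with $L_1$ or with $L_\infty$? The case of $L_2$ suggests that it does. The guess is less safe than it looks: norms such as $\max\{\|f\|_1,\frac12\|f\|_\infty\}$ are assembled from the two good norms and pass many natural tests, and there are r.i.\ norms other than these two that come arbitrarily close to satisfying \eqref{eq:N} for all operators (Section~\ref{sec:examples}).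

The answer is yes, and very few operators are needed to see it. For $0<t\le1$ put
\[
r_t=\mathbf 1_{[0,t/2]}-\mathbf 1_{(t/2,1]},
\]
a function of modulus one on all of $[0,1]$ that takes each of the values $\pm1$ on half of $[0,t]$, and define rank-one operators on an r.i.\ space $X$ by
\[
T_tf=\Big(\int_0^t f\Big)r_t,\qquad S_tf=\Big(\int_0^1 r_tf\Big)\mathbf 1_{[0,t]}.
\]

\begin{theorem}\label{thm:main}
Let $X$ be a real or complex r.i.\ space on $[0,1]$ such that \eqref{eq:N} holds for every $T\in\{T_t,S_t : 0<t\le1\}$. Then $X=L_1[0,1]$ or $X=L_\infty[0,1]$, as sets and with equal norms. In particular this holds if $X$ has numerical index one.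
\end{theorem}

\begin{theorem}\label{thm:equiv}
For a real or complex r.i.\ space $X$ on $[0,1]$ the following are equivalent:
\begin{itemize}
\item[(1)] $X=L_1[0,1]$ or $X=L_\infty[0,1]$ with equality of norms;
\item[(2)] $X$ has numerical index one;
\item[(3)] $X$ has the alternative Daugavet property;
\item[(4)] $X$ has the Daugavet property;
\item[(5)] \eqref{eq:N} holds for all $T\in\{T_t,S_t : 0<t\le1\}$.
\end{itemize}
\end{theorem}

The proof passes through the fundamental function $\varphi(t)=\|\mathbf 1_{[0,t]}\|_X$, which lies between $t$ and $1$ and equals one of these two functions exactly for $L_1$ and $L_\infty$ (Section~\ref{sec:fund}). Section~\ref{sec:model} shows in an idealized case how \eqref{eq:N} constrains $\varphi$, and Sections~\ref{sec:key} and~\ref{sec:proof} give the general argument.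

\section{The spaces $L_1$, $L_\infty$ and $L_2$}\label{sec:extreme}

We include a proof of the known fact about $L_1$ and $L_\infty$, because it shows what makes \eqref{eq:N} possible.

\begin{proposition}\label{prop:known}
The spaces $L_1$ and $L_\infty$ have numerical index one.
\end{proposition}

\begin{proof}
Let $T\ne0$ and $0<\varepsilon<\|T\|$.

\emph{The space $L_1$.} Let $M=\sup\{\|T\mathbf 1_A\|_1/|A| : |A|>0\}\le\|T\|$. If $f=\sum_j c_j\mathbf 1_{A_j}$ is simple with disjoint $A_j$, then $\|Tf\|_1\le\sum_j|c_j|M|A_j|=M\|f\|_1$, so $M=\|T\|$ by density. Choose $A$ with $\|T\mathbf 1_A\|_1>(\|T\|-\varepsilon)|A|$. A measurable function with values in the compact set $\mathbb T$ is a uniform limit of simple functions with values in $\mathbb T$, so there is a simple $g$ with $|g|=1$ and $\operatorname{Re}\int g\,T\mathbf 1_A>(\|T\|-\varepsilon)|A|$. Split $A$, up to a null set, into finitely many sets $A_i$ of positive measure on which $g$ is a constant $\theta_i$. Since $\sum_i\operatorname{Re}\int g\,T\mathbf 1_{A_i}>(\|T\|-\varepsilon)\sum_i|A_i|$, for some $i$ the unit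 vector $x=\mathbf 1_{A_i}/|A_i|$ satisfies $\operatorname{Re}\int g\,Tx>\|T\|-\varepsilon$. Then
\[
\|x+\theta_iTx\|_1\ge\operatorname{Re}\int\overline{\theta_i}\,g\,(x+\theta_iTx)=1+\operatorname{Re}\int g\,Tx>1+\|T\|-\varepsilon .
\]

\emph{The space $L_\infty$.} The unit ball of the scalar field is the convex hull of $\mathbb T$, so its $n$-th power is the convex hull of $\mathbb T^n$. Hence every simple function in $B_{L_\infty}$ is a convex combination of functions of modulus one, and by density there is $f$ with $|f|=1$ and $\|Tf\|_\infty>\|T\|-\varepsilon$. On the set $E=\{|Tf|>\|T\|-\varepsilon\}$, which has positive measure, put $\zeta=f\,\overline{Tf}/|Tf|\in\mathbb T$, so that $\zeta\,Tf=f\,|Tf|$. Cover $\mathbb T$ by finitely many balls of radius $\varepsilon$ with centers in $\mathbb T$; for one center $\theta$ we have $|\zeta-\theta|\le\varepsilon$ on a subset of $E$ of positive measure. Almost everywhere on that subset,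
\[
|f+\theta Tf|\ge|f+\zeta Tf|-\varepsilon\|T\|=1+|Tf|-\varepsilon\|T\|>1+\|T\|-\varepsilon-\varepsilon\|T\| .
\]
In both cases let $\varepsilon\to0$.
\end{proof}

Both arguments localize. In $L_1$ the vector $x$ may be concentrated on a set so small that the functional $g$ is constant there. In $L_\infty$ the norm may be read off on a small set, which is to say that the norming functional may be concentrated. The proof of Theorem~\ref{thm:main} shows that one of these two kinds of concentration is unavoidable.

\begin{example}\label{ex:L2}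
In $L_2$ the functions $\mathbf 1$ and $r_1$ are orthonormal, and $T_1$ sends $\mathbf 1$ to $r_1$ and vanishes on the orthogonal complement of $\mathbf 1$; so $\|T_1\|=1$. The operator $\mathrm{Id}+\theta T_1$ is the identity on the orthogonal complement of $\mathbf 1$ and $r_1$, and on their span it has matrix $A=\begin{pmatrix}1&0\\ \theta&1\end{pmatrix}$. The matrix $A^*A$ has trace $3$ and determinant $1$, so its larger eigenvalue is $(3+\sqrt5)/2$, and $\|\mathrm{Id}+\theta T_1\|=(1+\sqrt5)/2<2$ for every $\theta\in\mathbb T$.
\end{example}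

\section{The fundamental function}\label{sec:fund}

From now on $X$ is an r.i.\ space. The proof treats $X$ and $X'$ symmetrically, so we first collect the properties they share.

\subsection*{The K\"othe dual}
The norm of each $g\in X'$ is finite: otherwise take $0\le f_n\in B_X$ with $\int f_n|g|\ge4^n$; the series $\sum_n2^{-n}f_n$ converges in $X$, hence in $L_1$ by (c), to a function $f\in X$ with $f\ge2^{-n}f_n$, and $\int f|g|\ge2^n$ for all $n$. The definition of $X'$ gives property (a) for $X'$ and the inequality
\begin{equation}\label{eq:holder}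
\int|fg|\le\|f\|_X\|g\|_{X'}\qquad(f\in X,\ g\in X').
\end{equation}
By (a), the norms of $X$ and $X'$ depend only on the modulus of the function. Together with (b) and \eqref{eq:holder} this gives $\|f\|_X=\sup\{\int|f|g : 0\le g\in B_{X'}\}$. If $\tau$ is a measure-preserving bijection, then $\int|f\,(g\circ\tau)|=\int|(f\circ\tau^{-1})\,g|$, and $f\mapsto f\circ\tau^{-1}$ maps $B_X$ onto itself by (d); hence $\|g\circ\tau\|_{X'}=\|g\|_{X'}$.

By (c), $\|\mathbf 1\|_X\le1$, and $\int|f|\le\|f\|_X$ means $\|\mathbf 1\|_{X'}\le1$. Since $1=\int\mathbf 1\cdot\mathbf 1\le\|\mathbf 1\|_X\|\mathbf 1\|_{X'}$, both norms equal $1$. Therefore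
\begin{equation}\label{eq:mass}
\|s\|_X=\|s\|_{X'}=1\ \text{ if }|s|=1\text{ a.e.},\qquad \int|h|\le1\ \text{ for all } h\in B_X\cup B_{X'} .
\end{equation}
For $w\in X'$ and $z\in X$ the operator $f\mapsto(\int fw)z$ has norm $\|w\|_{X'}\|z\|_X$, because $\sup_{f\in B_X}|\int fw|=\sup_{f\in B_X}\int|fw|$: multiplying $f$ by a function of modulus one does not change $\|f\|_X$.

\subsection*{Rearranging sets}
If $|A|=|B|$, there is a measure-preserving bijection $\tau$, Borel with Borel inverse, such that $\tau(A)=B$ up to a null set. If $|A|\in\{0,1\}$, take the identity. Otherwise change $A$ and $B$ on null sets to make them Borel. By the isomorphism theorem for continuous probability measures on standard Borel spaces \cite[17.41]{kechris}, every Borel set $E\subset[0,1]$ of positive measure admits a Borel isomorphism onto $[0,1]$ that carries the normalized Lebesgue measure of $E$ to Lebesgue measure. Applying this to $A$, $B$ and their complements, we obtain measure-preserving Borel isomorphisms $A\to B$ and $[0,1]\setminus A\to[0,1]\setminus B$, which together form $\tau$.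

Consequently $\|\mathbf 1_A\|_X$ and $\|\mathbf 1_A\|_{X'}$ depend only on $u=|A|$. We denote them by $\varphi(u)$ and $\varphi'(u)$, $0<u\le1$; these are the \emph{fundamental functions} of $X$ and $X'$ (the prime is not a derivative). For $X=L_p$ we have $\varphi(u)=u^{1/p}$. By \eqref{eq:mass}, $\varphi(1)=\varphi'(1)=1$, and
\begin{equation}\label{eq:norms}
\|T_t\|=\varphi'(t),\qquad\|S_t\|=\varphi(t).
\end{equation}

The next lemma is the only place where the norm of a general function is compared with $\varphi$. It says that among functions with a given integral of the modulus over $A$, a multiple of $\mathbf 1_A$ has the smallest norm.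

\begin{lemma}\label{lem:fund}
\begin{itemize}
\item[(i)] Let $|A|=u>0$. Then $\varphi(u)\varphi'(u)=u$, and for $h\in X$, $g\in X'$,
\[
\frac{\varphi(u)}{u}\int_A|h|\le\|h\|_X,\qquad\frac{\varphi'(u)}{u}\int_A|g|\le\|g\|_{X'} .
\]
\item[(ii)] The functions $\varphi,\varphi'$ are nondecreasing, $\varphi(t)/t$ and $\varphi'(t)/t$ are nonincreasing, $\varphi$ and $\varphi'$ are continuous on $(0,1]$, and $t\le\varphi(t)\le1$, $t\le\varphi'(t)\le1$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) We average \eqref{eq:holder} over rotations of $A$. We may assume that $h,g\ge0$ and that both are Borel. Let $\sigma$ be a measure-preserving Borel bijection carrying $[0,u)$ onto $A$ up to a null set. For $\rho\in[0,u)$ let $R_\rho$ be translation by $\rho$ modulo $u$ on $[0,u)$ and the identity on $[u,1]$. By \eqref{eq:holder} and rearrangement invariance of both norms,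
\[
\int_0^u h(\sigma t)\,g(\sigma R_\rho t)\,dt\le\|h\circ\sigma\|_X\,\|g\circ\sigma\circ R_\rho\|_{X'}=\|h\|_X\|g\|_{X'} .
\]
For fixed $t\in[0,u)$, the map $\rho\mapsto R_\rho t$ is a measure-preserving bijection of $[0,u)$, so $\int_0^u g(\sigma R_\rho t)\,d\rho=\int_A g$. Integrating the displayed inequality over $\rho\in[0,u)$, using Tonelli's theorem, and dividing by $u$, we get
\begin{equation}\label{eq:avg}
\frac1u\int_A h\int_A g\le\|h\|_X\|g\|_{X'} .
\end{equation}
Now $\sup\{\int_A g : 0\le g\in B_{X'}\}=\varphi(u)$ by (b), and $\sup\{\int_A h : 0\le h\in B_X\}=\varphi'(u)$ by the definition of $\|\cdot\|_{X'}$. The supremum over $g$ in \eqref{eq:avg} gives the first inequality, the supremum over $h$ gives the second, and both together give $\varphi(u)\varphi'(u)\le u$. The reverse inequality is \eqref{eq:holder} with $f=g=\mathbf 1_A$.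

(ii) Let $0<u<t\le1$. Property (a) gives $\varphi(u)\le\varphi(t)$, and (i) with $A=[0,t]$, $h=\mathbf 1_{[0,u]}$ gives $\varphi(t)u/t\le\varphi(u)$. Thus $\varphi(u)\le\varphi(t)\le(t/u)\varphi(u)$, which contains both monotonicity statements and continuity; the case $t=1$ reads $\varphi(u)\le1\le\varphi(u)/u$. The proof for $\varphi'$ is the same, with the second inequality of (i).
\end{proof}

\subsection*{Two thresholds}
Define
\[
b=\inf\{t\in(0,1] : \varphi(t)=t\},\qquad a=\inf\{t\in(0,1] : \varphi(t)=1\}.
\]
Both sets contain $1$. Since $\varphi(t)\varphi'(t)=t$, also $a=\inf\{t : \varphi'(t)=t\}$, so $a$ is for $X'$ what $b$ is for $X$. These numbers measure the concentration seen in Section~\ref{sec:extreme}. If $f\in B_X$ has the largest possible mass $\int|f|=1$ and vanishes off a set of measure $u$, then Lemma~\ref{lem:fund} gives $\varphi(u)\le u$, so $u\ge b$; conversely, if $\varphi(u)=u$, then $\mathbf 1_{[0,u]}/u$ is such a function. For $L_1$ we have $(a,b)=(1,0)$, for $L_\infty$ we have $(a,b)=(0,1)$, and for $L_p$ with $1<p<\infty$ we have $(a,b)=(1,1)$.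

\begin{lemma}\label{lem:ab}
\begin{itemize}
\item[(i)] For $t\in(0,1]$: $\varphi(t)=t$ if $t\ge b$ and $\varphi(t)>t$ if $t<b$; $\varphi'(t)=t$, equivalently $\varphi(t)=1$, if $t\ge a$, and $\varphi'(t)>t$ if $t<a$.
\item[(ii)] $\max\{a,b\}=1$.
\item[(iii)] If $b=0$, then $X=L_1$ with equal norms. If $a=0$, then $X=L_\infty$ with equal norms.
\end{itemize}
\end{lemma}

\begin{proof}
(i) If $\varphi(s)=s$ and $s<t$, then $1\le\varphi(t)/t\le\varphi(s)/s=1$. So $\varphi(t)=t$ for $t>b$, and for $t=b>0$ by continuity (or by $\varphi(1)=1$ if $b=1$). For $t<b$ we have $\varphi(t)\ge t$ and $\varphi(t)\ne t$. The same argument applies to $\varphi'$ and $a$.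

(ii) A number $t$ with $\max\{a,b\}<t<1$ would satisfy $t=\varphi(t)=1$.

(iii) Let $b=0$, so that $\varphi(t)=t$ for all $t$. For a simple function $h=\sum_ic_i\mathbf 1_{A_i}\ge0$ with disjoint $A_i$ of positive measure, $\|h\|_X\le\sum_ic_i\varphi(|A_i|)=\|h\|_1$. Let $f\in L_1$, let $0=s_0\le s_1\le\cdots$ be simple functions increasing to $|f|$, and put $h_k=s_k-s_{k-1}\ge0$. Then $\sum_k\|h_k\|_X\le\sum_k\|h_k\|_1=\|f\|_1$ by monotone convergence, so $\sum_kh_k$ converges in the Banach space $X$. By (c) its sum in $X$ is its sum in $L_1$, namely $|f|$. Thus $|f|\in X$, and by (a) $f\in X$ with $\|f\|_X\le\|f\|_1$. The opposite inclusion and inequality are part of (c).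

Let $a=0$, so that $\varphi(t)=1$ for all $t$. If $f\in X$ and $|f|\ge\lambda>0$ on a set $A$ of positive measure, then $\|f\|_X\ge\lambda\|\mathbf 1_A\|_X=\lambda$ by (a). Hence $\|f\|_\infty\le\|f\|_X$, and (c) gives the rest.
\end{proof}

It remains to show that \eqref{eq:N} rules out $a>0$ and $b>0$ together. We shall prove that, for $b>0$, identity \eqref{eq:N} for $T_b$ forces $a\le1-b/2$, and dually for $S_a$. If both thresholds are positive, then both are less than $1$, against Lemma~\ref{lem:ab}(ii).

\section{The idea in an exact case}\label{sec:model}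

Let the scalars be real and let $b=1$, that is, $\varphi(t)>t$ for all $t<1$. Write $r=r_1$. By \eqref{eq:norms}, $\|T_1\|=1$, so \eqref{eq:N} says that $\|\mathrm{Id}+\theta T_1\|=2$ for $\theta=1$ or $\theta=-1$. Suppose, for this section only, that the norms are attained: there are $f\in B_X$ and $g\in B_{X'}$ with
\[
\int fg+\theta\int f\cdot\int rg=2 .
\]
Each of the three integrals has modulus at most $1$, by \eqref{eq:holder} and \eqref{eq:mass}. So all three have modulus $1$, and after replacing $(f,g)$ by $(-f,-g)$ if necessary,
\[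
\int f=1,\qquad\int\theta rg=1,\qquad\int fg=1 .
\]
Since $\int|f|$, $\int|g|$ and $\int|fg|$ are at most $1$, this means that $f\ge0$, $\theta rg\ge0$ and $fg\ge0$ a.e., and that $f$ and $g$ have mass $1$.

\emph{The signs conflict on half of the interval.} Let $D$ be the half of $[0,1]$ on which $\theta r=-1$. There $f\ge0$ and $g\le0$, while $fg\ge0$. Hence $fg=0$ a.e.\ on $D$.

\emph{The function $f$ cannot give way.} It lies in $B_X$ and has mass $1$, so it cannot vanish off a set of measure less than $b=1$. Thus $f\ne0$ a.e., and $g=0$ a.e.\ on $D$.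

\emph{So $g$ is concentrated.} It lies in $B_{X'}$, has mass $1$, and vanishes off a set of measure $1/2$. Lemma~\ref{lem:fund} gives $\varphi'(1/2)\le1/2$, that is, $a\le1/2$.

For $L_\infty$ this is consistent: $\theta=1$, $f=\mathbf 1$, $g=2\cdot\mathbf 1_{[0,1/2]}$ satisfy the three equalities. For a space with $a=b=1$ it is a contradiction. Three things must change in general.

First, if $b<1$, then $f$ can give way: for $b\le1/2$ it can vanish on all of $D$, and $T_1$ may well satisfy \eqref{eq:N} (Example~\ref{ex:W}). The remedy is $T_b$. The functional $\int_0^b$ still has norm $\varphi'(b)=b/\varphi(b)=1$, and it forces $f$ to put all of its mass in $[0,b]$, where by minimality of $b$ it must fill the whole interval. The function $r_b$ takes both signs on $[0,b]$, so that for any $\theta$ a conflict arises on a set of measure $b/2$; and it has modulus one also outside $[0,b]$, so that $\|r_b\|_X=1$ and $g$ has mass $1$. Second, the bound on $a$ is not yet $a=0$; here the operators $S_t$ enter, in which $f$ and $g$ exchange roles. Third, norms need not be attained and scalars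 may be complex, so each equality becomes an estimate.

\section{The key estimate}\label{sec:key}

We first extract approximate versions of the three equalities. Property (b) matters here: it supplies a norming \emph{function} $g$, which can be compared with $f$ point by point, whereas a functional in $X^*$ need not be given by a function.

\begin{lemma}\label{lem:triple}
Let $w\in X'$, $z\in X$ with $\|w\|_{X'}=\|z\|_X=1$, and let $Tf=(\int fw)z$. If $T$ satisfies \eqref{eq:N}, then for every $\varepsilon\in(0,1)$ there are $f\in B_X$, $g\in B_{X'}$ and $\theta\in\mathbb T$ with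
\[
\operatorname{Re}\int fw>1-\varepsilon,\qquad\operatorname{Re}\,\theta\!\int gz>1-\varepsilon,\qquad\operatorname{Re}\int fg>1-\varepsilon .
\]
\end{lemma}

\begin{proof}
Here $\|T\|=1$. Choose $\theta\in\mathbb T$ and $f\in B_X$ with $\|f+\theta Tf\|_X>2-\varepsilon$, and put $\lambda=\int fw$. By (b), after multiplying by a scalar of modulus one, there is $g\in B_{X'}$ with
\[
\operatorname{Re}\int fg+\operatorname{Re}\Big(\theta\lambda\int gz\Big)>2-\varepsilon .
\]
By \eqref{eq:holder} the numbers $|\int fg|$, $|\lambda|$ and $|\int gz|$ are at most $1$. So each of the two terms exceeds $1-\varepsilon$, and $1-\varepsilon<|\lambda|\le1$. Put $\gamma=\lambda/|\lambda|$ and replace $(f,g)$ by $(\bar\gamma f,\gamma g)$. The product $fg$ is unchanged, $\int\bar\gamma fw=|\lambda|>1-\varepsilon$, and $\operatorname{Re}\,\theta\int\gamma gz=\operatorname{Re}(\theta\lambda\int gz)/|\lambda|>1-\varepsilon$.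
\end{proof}

The key lemma is stated for either order of the pair $X,X'$, so that it serves both $T_b$ and $S_a$. Its proof uses only \eqref{eq:holder}, \eqref{eq:mass} and Lemma~\ref{lem:fund}, which are symmetric in the two spaces.

\begin{lemma}\label{lem:key}
Let $(Y,Z)$ be $(X,X')$ or $(X',X)$, with fundamental functions $\varphi_Y,\varphi_Z$. Let $c\in(0,1]$ satisfy $\varphi_Y(t)>t$ for $0<t<c$. Suppose that for every $\varepsilon\in(0,1)$ there are $p\in B_Y$, $q\in B_Z$ and $\theta\in\mathbb T$ with
\begin{equation}\label{eq:three}
\operatorname{Re}\int_0^cp>1-\varepsilon,\qquad\operatorname{Re}\,\theta\!\int r_cq>1-\varepsilon,\qquad\operatorname{Re}\int pq>1-\varepsilon .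
\end{equation}
Then $\varphi_Y(1-c/2)=1$.
\end{lemma}

\begin{proof}
Put $P=[0,c]$ and $r=r_c$. We use three small parameters, chosen in this order: $\eta$ bounds the measure of exceptional sets, $\delta$ is the level below which a value counts as zero, and $\varepsilon$ is the error in \eqref{eq:three}. Fix $\eta\in(0,c/4)$. Since $\varphi_Y(c-\eta)>c-\eta$, every sufficiently small $\delta\in(0,1/2)$ satisfies
\begin{equation}\label{eq:delta}
(1-2\delta)\,\varphi_Y(c-\eta)>c-\eta .
\end{equation}
Fix such a $\delta$, take $\varepsilon\in(0,\delta)$ with $27\varepsilon/\delta^2<\eta$, and let $p,q,\theta$ satisfy \eqref{eq:three}. We show that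
\begin{equation}\label{eq:goal}
\varphi_Y(1-c/2+2\eta)\ge1-2\delta .
\end{equation}
This suffices: letting $\delta\to0$ with $\eta$ fixed and then $\eta\to0$, we get $\varphi_Y(1-c/2)\ge1$ by continuity, and $\varphi_Y\le1$.

\emph{Step 1: three functions are almost positive.} By \eqref{eq:mass} and \eqref{eq:holder}, each of $\int_P|p|$, $\int|q|$ and $\int|pq|$ is at most $1$. Since $|\theta rq|=|q|$ everywhere, \eqref{eq:three} yields
\begin{equation}\label{eq:defects}
\int_P(|p|-\operatorname{Re}p)\le\varepsilon,\qquad\int(|q|-\operatorname{Re}\theta rq)\le\varepsilon,\qquad\int(|pq|-\operatorname{Re}pq)\le\varepsilon,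
\end{equation}
with nonnegative integrands, and also $\int_P|p|>1-\varepsilon$ and $\int|q|>1-\varepsilon$.

\emph{Step 2: on half of $P$, $p$ and $q$ are rarely both large.} Let $D=[0,c/2]$ if $\operatorname{Re}\theta\le0$ and $D=(c/2,c]$ otherwise. Then $D\subset P$, $|D|=c/2$, and $\operatorname{Re}(\theta r)\le0$ on $D$. At a point of $D$ where $pq\ne0$ consider the numbers
\[
\alpha=\frac{p}{|p|},\qquad\beta=\frac{\theta rq}{|q|},\qquad\omega=\overline{\theta r}
\]
of modulus one. Then $\alpha\beta\omega=pq/|pq|$. The sign conflict of Section~\ref{sec:model} becomes the statement that $\alpha$, $\beta$, $\alpha\beta\omega$ cannot all be close to $1$. Indeed $|1-\zeta|^2=2(1-\operatorname{Re}\zeta)$ for $\zeta\in\mathbb T$, so $|1-\omega|\ge\sqrt2$, and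
\[
\sqrt2\le|1-\omega|\le|1-\alpha\beta\omega|+|\alpha\beta-1|\le|1-\alpha\beta\omega|+|1-\alpha|+|1-\beta| .
\]
So one $\zeta$ among $\alpha,\beta,\alpha\beta\omega$ has $|1-\zeta|\ge\sqrt2/3$, that is, $1-\operatorname{Re}\zeta\ge1/9$. At such a point, therefore, at least one of the following holds:
\[
|p|-\operatorname{Re}p\ge\tfrac19|p|,\qquad|q|-\operatorname{Re}\theta rq\ge\tfrac19|q|,\qquad|pq|-\operatorname{Re}pq\ge\tfrac19|pq| .
\]
On $G=\{t\in D : |p(t)|>\delta,\ |q(t)|>\delta\}$ the three right-hand sides are at least $\delta^2/9$, because $\delta<1$. So $G$ is covered by the three sets on which an integrand in \eqref{eq:defects} is at least $\delta^2/9$. By Chebyshev's inequality each has measure at most $9\varepsilon/\delta^2$, and $|G|\le27\varepsilon/\delta^2<\eta$.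

\emph{Step 3: $p$ is rarely small on $P$.} Let $F=\{t\in P : |p(t)|\le\delta\}$. We claim that $|F|<\eta$; this is the only step that uses the hypothesis on $\varphi_Y$. If $|F|\ge\eta$, choose $E\subset F$ with $|E|=\eta$, which is possible because Lebesgue measure has no atoms. Then $\int_{P\setminus E}|p|>1-\varepsilon-\delta\eta>1-2\delta$, and Lemma~\ref{lem:fund}(i) for the set $P\setminus E$, of measure $c-\eta$, gives
\[
\frac{\varphi_Y(c-\eta)}{c-\eta}(1-2\delta)\le\|p\|_Y\le1,
\]
which contradicts \eqref{eq:delta}.

\emph{Step 4: $q$ is concentrated off most of $D$.} Let $M=\{t\in D : |q(t)|\le\delta\}$. A point of $D\setminus M$ lies in $G$ if $|p|>\delta$ there and in $F$ otherwise, so $|M|>c/2-2\eta>0$. Let $A=[0,1]\setminus M$ and $u=|A|$; then $1-c/2\le u<1-c/2+2\eta<1$. Since $\int_M|q|\le\delta$, we have $\int_A|q|>1-\varepsilon-\delta>1-2\delta$. Lemma~\ref{lem:fund}(i) in $Z$ gives $(1-2\delta)\varphi_Z(u)/u\le\|q\|_Z\le1$, and $u/\varphi_Z(u)=\varphi_Y(u)$. Hence $\varphi_Y(u)\ge1-2\delta$, and \eqref{eq:goal} follows because $\varphi_Y$ is nondecreasing.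
\end{proof}

\section{Proof of the theorems}\label{sec:proof}

\begin{proposition}\label{prop:ab}
\begin{itemize}
\item[(i)] If $b>0$ and $T_b$ satisfies \eqref{eq:N}, then $a\le1-b/2$.
\item[(ii)] If $a>0$ and $S_a$ satisfies \eqref{eq:N}, then $b\le1-a/2$.
\end{itemize}
\end{proposition}

\begin{proof}
(i) By Lemma~\ref{lem:ab}(i), $\varphi(b)=b$ and $\varphi(t)>t$ for $0<t<b$. The equality gives $\|\mathbf 1_{[0,b]}\|_{X'}=b/\varphi(b)=1$, and $\|r_b\|_X=1$ by \eqref{eq:mass}. Lemma~\ref{lem:triple} with $w=\mathbf 1_{[0,b]}$, $z=r_b$ provides \eqref{eq:three} for $(Y,Z)=(X,X')$, $c=b$, $p=f$, $q=g$. Lemma~\ref{lem:key} gives $\varphi(1-b/2)=1$, so $a\le1-b/2$.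

(ii) By Lemma~\ref{lem:ab}(i), $\varphi(a)=1$ and $\varphi'(t)>t$ for $0<t<a$. Thus $\|\mathbf 1_{[0,a]}\|_X=1$, and $\|r_a\|_{X'}=1$ by \eqref{eq:mass}. Lemma~\ref{lem:triple} with $w=r_a$, $z=\mathbf 1_{[0,a]}$ provides $f,g,\theta$ with
\[
\operatorname{Re}\int r_af>1-\varepsilon,\qquad\operatorname{Re}\,\theta\!\int_0^ag>1-\varepsilon,\qquad\operatorname{Re}\int fg>1-\varepsilon .
\]
The factor $\theta$ stands in the wrong place, and we move it: put $p=\theta g\in B_{X'}$ and $q=\bar\theta f\in B_X$. Then $\int_0^ap=\theta\int_0^ag$, $\theta\int r_aq=\int r_af$ and $pq=fg$, so \eqref{eq:three} holds for $(Y,Z)=(X',X)$ and $c=a$. Lemma~\ref{lem:key} gives $\varphi'(1-a/2)=1$, that is, $\varphi(1-a/2)=1-a/2$ by Lemma~\ref{lem:fund}(i). So $b\le1-a/2$.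
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
If $a>0$ and $b>0$, Proposition~\ref{prop:ab} gives $a<1$ and $b<1$, which contradicts Lemma~\ref{lem:ab}(ii). So $b=0$ or $a=0$, and Lemma~\ref{lem:ab}(iii) gives $X=L_1$ or $X=L_\infty$ with equal norms. If $X$ has numerical index one, \eqref{eq:N} holds for all $T\in L(X)$, in particular for $T_t$ and $S_t$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:equiv}]
(1)$\Rightarrow$(2) is Proposition~\ref{prop:known}. (1)$\Rightarrow$(4) is the classical theorem that $L_1[0,1]$ (Lozanovskii, 1966) and $L_\infty[0,1]$ (Pe\l czy\'nski; see \cite{werner}) have the Daugavet property. (2)$\Rightarrow$(3) and (3)$\Rightarrow$(5) hold because the class of operators shrinks, and (4)$\Rightarrow$(3) holds because $\|\mathrm{Id}+T\|\le\max_\theta\|\mathrm{Id}+\theta T\|\le1+\|T\|$. Finally, (5)$\Rightarrow$(1) is Theorem~\ref{thm:main}.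
\end{proof}

\begin{remark}\label{rem:hyp}
Rearrangement invariance (d) is used to define $\varphi$ and in the averaging proof of Lemma~\ref{lem:fund}. The norming property (b) is used in Lemmas~\ref{lem:fund} and~\ref{lem:triple}, and completeness only in Section~\ref{sec:fund}. Contractivity in (c) fixes the scale $\varphi(1)=\varphi'(1)=1$ on which \eqref{eq:mass} rests; without it, $L_1$ with the norm $2\|\cdot\|_1$ has the same operator norms as $L_1$, hence numerical index one, and the equality of norms fails.
\end{remark}

\section{Three examples}\label{sec:examples}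

The first two examples show that neither family of test operators can be dropped from Theorem~\ref{thm:main}. In all three examples (a) is read off from the formula for the norm, and $s$ denotes an arbitrary measurable function with $|s|=1$. Since $\|\mathrm{Id}+\theta T\|\le1+\|T\|$ always holds, \eqref{eq:N} follows once we exhibit $f$ in the unit ball with $\|f+Tf\|\ge1+\|T\|$.

\begin{example}[all $S_t$ and $T_1$ do not suffice]\label{ex:W}
Let $W=L_\infty$ with $\|f\|_W=\max\{\|f\|_1,\frac12\|f\|_\infty\}$. We have $\frac12\|f\|_\infty\le\|f\|_W\le\|f\|_\infty$ and $\|f\|_1\le\|f\|_W$, which gives completeness and (c); (d) holds for both constituent norms. The functions $s$ and $s\mathbf 1_A/(2|A|)$, $|A|>0$, lie in $B_{W'}$, and the suprema of $|\int fg|$ over these two families are $\|f\|_1$ and $\frac12\|f\|_\infty$; this is (b). Here $\varphi(t)=\max\{t,\frac12\}$, so $a=1$, $b=\frac12$, and $T_{1/2}$ violates \eqref{eq:N} by Proposition~\ref{prop:ab}(i).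

Fix $t$ and choose $A$ with $[0,t/2]\subset A\subset[0,t/2]\cup(t,1]$ and $|A|=\frac12$; this is possible since $t/2\le\frac12\le1-t/2$. Let $f=2r_t\mathbf 1_A$. Then $\|f\|_W=1$, $\int r_tf=1$, and $f\ge0$ on $[0,t]$, so $|f+S_tf|=|f|+\mathbf 1_{[0,t]}$. This function has integral $1+t$ and supremum $3$, whence $\|f+S_tf\|_W=1+\max\{t,\frac12\}=1+\|S_t\|$ by \eqref{eq:norms}. For $t=1$ we have $f=2\cdot\mathbf 1_{[0,1/2]}$, and $f+T_1f=f+r_1$ equals $3$ and $-1$ on the two halves of $[0,1]$, so its $L_1$ norm is $2=1+\|T_1\|$.
\end{example}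

\begin{example}[all $T_t$ do not suffice]\label{ex:U}
Let $U=L_1$ with $\|f\|_U=2\sup\{\int_A|f| : |A|=\frac12\}$. Averaging over $A$ and its complement gives $\|f\|_1\le\|f\|_U$; also $\|f\|_U\le2\|f\|_1$ and $\|f\|_U\le\|f\|_\infty$. This gives completeness and (c). Measure-preserving bijections permute the sets $A$, which gives (d), and $2s\mathbf 1_A\in B_{U'}$ gives (b). Here $\varphi(t)=\min\{1,2t\}$, so $a=\frac12$, $b=1$, and $S_{1/2}$ violates \eqref{eq:N} by Proposition~\ref{prop:ab}(ii).

By \eqref{eq:norms}, $\|T_t\|=t/\varphi(t)=\max\{t,\frac12\}$. For $f=\mathbf 1_{[0,t]}-\mathbf 1_{(t,1]}$, which has norm $1$, the function $f+T_tf=f+tr_t$ has modulus $1+t$ on $[0,t/2]\cup(t,1]$, a set of measure at least $\frac12$; so its norm is at least $1+t$. For $f=t^{-1}\mathbf 1_{[0,t/2]}$ we have $\int f=\frac12$, $\|f\|_U=1$, and $|f+T_tf|=|f+\frac12r_t|=f+\frac12$; the set $A=[0,\frac12]$ shows that the norm is at least $2(\frac12+\frac14)=1+\frac12$. Hence every $T_t$ satisfies \eqref{eq:N}.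
\end{example}

The last example shows that Theorem~\ref{thm:main} is an exact rigidity statement and cannot be improved to a uniform gap: there is no constant $\kappa<2$ such that every other r.i.\ space carries a norm-one operator $T$ with $\max_\theta\|\mathrm{Id}+\theta T\|\le\kappa$.

\begin{example}[no uniform gap]\label{ex:gap}
Let $0<\eta<1$, let $V$ be the set of measurable $v$ with $1-\eta\le v\le1+\eta$ and $\int v=1$, and let $X_\eta=L_1$ with $\|f\|_\eta=\sup_{v\in V}\int|f|v$. Since $\mathbf 1\in V$, $v\le1+\eta$ and $\int v=1$,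
\[
\|f\|_1\le\|f\|_\eta\le(1+\eta)\|f\|_1,\qquad\|f\|_\eta\le\|f\|_\infty .
\]
This gives completeness and (c). The set $V$ is invariant under measure-preserving bijections, which gives (d), and $sv\in B_{X_\eta'}$ for $v\in V$, which gives (b). As a set $X_\eta$ differs from $L_\infty$, and its norm differs from that of $L_1$: the weight $v=1+\eta r_1$ shows that $\|\mathbf 1_{[0,1/2]}\|_\eta=\frac{1+\eta}2\ne\frac12$.

The two-sided bound implies that, for every operator $R$, each of $\|R\|_{L(L_1)}$ and $\|R\|_{L(X_\eta)}$ is at most $1+\eta$ times the other. Let $\|T\|_{L(X_\eta)}=1$. Then $\|T\|_{L(L_1)}\ge(1+\eta)^{-1}$, and by Proposition~\ref{prop:known},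
\[
\max_{\theta\in\mathbb T}\|\mathrm{Id}+\theta T\|_{L(X_\eta)}\ge\frac{1}{1+\eta}\max_{\theta\in\mathbb T}\|\mathrm{Id}+\theta T\|_{L(L_1)}=\frac{1+\|T\|_{L(L_1)}}{1+\eta}\ge\frac{2}{(1+\eta)^2},
\]
which tends to $2$ as $\eta\to0$.
\end{example}

\begin{thebibliography}{9}

\bibitem{handout}
\emph{Daugavet-like properties and numerical indices in some function spaces},
\texttt{https://www.ugr.es/\allowbreak local/\allowbreak mmartins/\allowbreak Curriculum/\allowbreak Charlas/\allowbreak 2012\_Madrid\_RI\_handout.pdf}

\bibitem{kechris}
Kechris, \emph{Classical Descriptive Set Theory}.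

\bibitem{werner}
D.~Werner, \emph{Recent progress on the Daugavet property}, Irish Math. Soc. Bull. \textbf{46} (2001).

\end{thebibliography}
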